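# Handle reduction on four strands: words that allow cubically many steps

## Braid words, handles, reducts and step counts

Fix $n\ge 2$. Artin's braid group $B_n$ has generators $\sigma_1,\dots,\sigma_{n-1}$ and relations
$$\sigma_i\sigma_j=\sigma_j\sigma_i\ \ (|i-j|\ge 2),\qquad \sigma_i\sigma_{i+1}\sigma_i=\sigma_{i+1}\sigma_i\sigma_{i+1}.$$

**Definition (braid word).** An $n$-strand braid word is any word in the alphabet $\{\sigma_1^{\pm1},\dots,\sigma_{n-1}^{\pm1}\}$. Its length $|w|$ is its number of letters. The empty word is written $\varepsilon$.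

We almost always work with at most four strands, and write
$$a,b,c=\sigma_1,\sigma_2,\sigma_3,\qquad A,B,C=\sigma_1^{-1},\sigma_2^{-1},\sigma_3^{-1}.$$
For example, $abA$ and $Bab$ are two different words of length $3$. They represent the same braid, because $aba=bab$.

**Definition (handle).** For $1\le i<n$, a $\sigma_i$-handle is a braid word $\sigma_i^e\,v\,\sigma_i^{-e}$ with $e=\pm1$, where $v$ contains no letter $\sigma_j^{\pm1}$ with $j\le i$.

For example, $bCB$ is a $\sigma_2$-handle. The word $bC$ is not a handle, since it does not end with $B$. The word $bAB$ is not a $\sigma_2$-handle, since $A$ has index $1\le 2$. On four strands a $\sigma_3$-handle can only be $cC$ or $Cc$, because no letter has index greater than $3$.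

**Definition (reducible handle, reduct).** A $\sigma_i$-handle $\sigma_i^ev\sigma_i^{-e}$ is reducible if at most one of the two letters $\sigma_{i+1},\sigma_{i+1}^{-1}$ occurs in $v$ (that one letter may occur many times). Its reduct is then obtained from $v$ by replacing every occurrence of $\sigma_{i+1}^d$, $d=\pm1$, with $\sigma_{i+1}^{-e}\sigma_i^d\sigma_{i+1}^e$.

This is the standard handle-reduction rule of Dehornoy. For handles starting with $a$ or $A$ it reads

- in $a\,v\,A$: replace $b\mapsto Bab$ and $B\mapsto BAb$, keep $c,C$;
- in $A\,v\,a$: replace $b\mapsto baB$ and $B\mapsto bAB$, keep $c,C$.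

The rule for $\sigma_2$-handles is the same with indices raised by one: in $b\,v\,B$ replace $c\mapsto Cbc$, $C\mapsto CBc$, and in $B\,v\,b$ replace $c\mapsto cbC$, $C\mapsto cBC$. A handle with empty $v$ has reduct $\varepsilon$; we call this a free reduction.

For example, $abA\to Bab$, and $aBBA\to BAb\,BAb$, which is longer than the handle. The $\sigma_1$-handle $a\,bCBc\,A$ is not reducible, because both $b$ and $B$ occur inside. But it contains the reducible $\sigma_2$-handle $bCB$, and after $bCB\to CBc$ it becomes $a\,CBcc\,A$, which is reducible: $a\,CBcc\,A\to C\,BAb\,cc$.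

**Definition (reduction step).** A word $w$ reduces to $w'$ in one step if $w=w_1w_2w_3$ and $w'=w_1w_2'w_3$, where $w_2$ is a reducible $\sigma_i$-handle for some $i$ and $w_2'$ is its reduct. We write $u\to^*u'$ if $u$ reduces to $u'$ in finitely many (possibly zero) steps. Let $N_n(\ell)\in\mathbb N\cup\{\infty\}$ be the supremum of the number of reduction steps that can be performed from $n$-strand words of length $\ell$.

For example, $abAA\to BabA\to BBab$ is a sequence of two steps from a word of length $4$, so $N_3(4)\ge 2$. We are free to choose which handle to reduce at each moment, and $N_n$ records the worst choices.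

Two facts follow at once. First, steps happen inside a word: if $u\to^*u'$ in $N$ steps, then $xuy\to^*xu'y$ in $N$ steps. Second, a step does not change the braid. Indeed $\sigma_i$ commutes with $\sigma_j^{\pm1}$ for $j\ge i+2$, and
$$\sigma_i^e\sigma_{i+1}^d\sigma_i^{-e}=\sigma_{i+1}^{-e}\sigma_i^d\sigma_{i+1}^e\quad\text{in }B_n .$$
To see this identity for $d=1$: it says $abA=Bab$ when $e=1$ and $Aba=baB$ when $e=-1$ (with $a,b$ standing for $\sigma_i,\sigma_{i+1}$), and both are rearrangements of $aba=bab$. The case $d=-1$ is obtained by taking inverses. So replacing $v$ by the reduct is just conjugating $v$ by $\sigma_i^e$, letter by letter.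

## Dehornoy's quadratic bound, and the theorems that refute it

For every $n$, no infinite sequence of reductions can start from an $n$-strand braid word; this is known. The natural question is how long a sequence can be. The following is stated in "Problems on Low-dimensional Topology, 2015".

**Conjecture (P. Dehornoy).** For every $n\ge2$ there is a constant $C_n$ such that no more than $C_n\ell^2$ reduction steps may be performed starting from an $n$-strand braid word of length $\ell$.

The statement is known to hold for $n\le3$. We shall prove that it fails for every $n\ge4$. The words that do this are built from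
$$S=aCbbca,\qquad H=bbcc,\qquad Y_m=aCb\,A^m\,CBcA\quad(m\ge1),$$
$$P=AbCC\,a\,ABA,\qquad Q=a\,CCbA\,ABA .$$
Their lengths are $|S|=6$, $|H|=4$, $|Y_m|=m+7$, $|P|=|Q|=8$.

**Theorem 1.** Let $h,m\ge1$ and $k\ge2h$. The $4$-strand word
$$W_{h,k,m}=P^h\,S^k\,Y_m\,Q^h,\qquad |W_{h,k,m}|=16h+6k+m+7,$$
reduces to $S^{k-2h}Y_m$ by a sequence of at least $h(2k-2h+1)(2m+5)$ reduction steps. At least $h(2k-2h+1)(m+2)$ of these are reductions of $\sigma_1$-handles, and all words in the sequence have length at most $3|W_{h,k,m}|$.

**Theorem 2.** For every $n\ge4$, $\displaystyle\liminf_{\ell\to\infty}N_n(\ell)/\ell^3\ge\tfrac1{891}$. Hence no bound $C_n\ell^\alpha$ with $\alpha<3$ holds for any $n\ge4$, and the quadratic bound fails for every $n\ge4$. Given the known cases $n\le3$, the quadratic bound holds if and only if $n\le3$.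

At this point the five words are unmotivated. We now see where they come from.

## Two and three strands by hand

**Two strands.** The only handles are $aA$ and $Aa$, each step deletes two letters, and so at most $\ell/2$ steps are possible.

**Three strands.** Here a quadratic number of steps does occur. The first mechanism is that a letter $a$ can be pushed through a block of $A$'s: from $abA\to Bab$, applied $m$ times,
$$abA^m\to^*B^m\,ab .$$
The second is that $aB^mA$ is a reducible handle, so
$$aB^mA\to(BAb)^m\to^*BA^mb ,$$
the last part being $m-1$ free reductions $bB\to\varepsilon$. Put together: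
$$baab\,A^m\,BAAB\to^* ba\,B^m\,ab\,BAAB\to^* ba\,B^m\,AB\to^* bBA^mbB\to^*A^m .$$
The four arrows use $m$, $2$, $m$ and $2$ steps, in total $2m+4$. Iterating,
$$(baab)^kA^m(BAAB)^k\to^*A^m\quad\text{in }k(2m+4)\text{ steps},$$
from a word of length $8k+m$. With $m=8k$ this is $k(16k+4)\ge\ell^2/16$ steps for $\ell=16k$.

The algebra behind the example is that $baab$ commutes with $a$ in $B_3$:
$$a\cdot baab=(aba)ab=(bab)ab=ba(bab)=ba(aba)=baab\cdot a .$$
So $baab$ conjugates $A^m$ to itself, and handle reduction spends about $2m$ steps to find that out. Look at the budget, though. Each passage does about $2m$ steps of work and destroys eight letters. To exceed a quadratic count this way, a passage that destroys a bounded number of letters should do work of order $km$, not of order $m$.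

## A passage that destroys little: $SY_m\to^*Y_mH$

On four strands we look for a version of $baab\cdot A^m=A^m\cdot baab$ in which the block that is crossed survives on the other side. Dress up $A^m$ as
$$Y_m=X\,A^m\,Z,\qquad X=aCb,\quad Z=CBcA .$$
In the group $B_4$,
$$X^{-1}SX=BcA\cdot aCbbca\cdot aCb=B\,bb\,caaC\,b=baab,$$
using $ca=ac$. Also, with $Z^{-1}=aCbc$ and the relations $bcb=cbc$, $bCB=CBc$, $aBA=BAb$,
$$Z^{-1}(baab)Z=aC(bcb)aa(bCB)cA=aC(cbc)aa(CBc)cA=ab\,(caaC)\,BccA=abaaBccA,$$
$$abaaBccA=(aba)(aBA)cc=(bab)(BAb)cc=bbcc=H .$$
So $S$ and $H$ are two conjugates of $baab$, and in $B_4$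
$$SY_m=X(baab)A^mZ=XA^m(baab)Z=Y_mH .$$
A group identity does not say that handle reduction carries one side to the other. It does here, and it takes its time. To state this with length control, call a reduction sequence from $u$ tame if every word in it has length at most $3|u|$. If a tame sequence from $u$ is performed inside $xuy$, all words that occur have length at most $|x|+3|u|+|y|\le3|xuy|$.

We shall also need mirror images. Let $\mathrm{rev}(w)$ be $w$ read backwards, with the same letters and signs unchanged. For example, $\mathrm{rev}(abA)=Aba$ and $\mathrm{rev}(Bab)=baB$; note that $Aba\to baB$.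

**Lemma 1 (reversal).** If $w$ reduces to $w'$ in $N$ steps, then $\mathrm{rev}(w)$ reduces to $\mathrm{rev}(w')$ in $N$ steps, with the same types of handles and the same lengths.

**Proof.** It is enough to treat one step. The reverse of a reducible handle $\sigma_i^ev\sigma_i^{-e}$ is $\sigma_i^{-e}\,\mathrm{rev}(v)\,\sigma_i^{e}$. This is a $\sigma_i$-handle with sign $-e$, and it is reducible because $\mathrm{rev}(v)$ has the same letters as $v$. Its reduct replaces each $\sigma_{i+1}^d$ in $\mathrm{rev}(v)$ by
$$\sigma_{i+1}^{e}\sigma_i^d\sigma_{i+1}^{-e}=\mathrm{rev}\bigl(\sigma_{i+1}^{-e}\sigma_i^d\sigma_{i+1}^{e}\bigr).$$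
So the reduct of the reverse is the reverse of the reduct. $\square$

Write $\tilde w$ for the reverses we use:
$$\tilde S=acbbCa,\qquad\tilde H=ccbb,\qquad\tilde Y_m=A\,cBC\,A^m\,bCa .$$

**Lemma 2 (passage).** $SY_m\to^*Y_mH$ in exactly $2m+5$ steps, of which $m+2$ reduce $\sigma_1$-handles. Hence also $\tilde Y_m\tilde S\to^*\tilde H\tilde Y_m$ in $2m+5$ steps, $m+2$ of them of type $\sigma_1$. Both sequences are tame.

For $m=1$ here is the whole computation, in seven steps; brackets mark the handle about to be reduced:
$$\begin{aligned}
aCbbca\,[aCbA]\,CBcA&\to aCbbcaCBa\,[bCB]\,cA\to aCbbcaCB\,[aCBccA]\\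
&\to aCbbc\,[aCBCBA]\,bcc\to aCbbcCBA\,[bCB]\,Abbcc\\
&\to aCbb\,[cC]\,BACBcAbbcc\to aCb\,[bB]\,ACBcAbbcc\to aCbACBcA\,bbcc .
\end{aligned}$$

**Proof.** Start from $SY_m=aCbbca\cdot aCbA^mCBcA$, of length $m+13$.

**Step 1: push the $a$ of $Y_m$ through $A^m$.** First $a\,Cb\,A\to C\,Bab$, one step of type $\sigma_1$. Then $abA\to Bab$, $m-1$ times, each of type $\sigma_1$. Result:
$$aCbbca\cdot CB^m\,ab\,CBcA .$$

**Step 2: make the next $\sigma_1$-handle reducible.** The handle $a\,bCBc\,A$ contains both $b$ and $B$. Reduce $bCB\to CBc$ (one step). Result: $aCbbca\cdot CB^m\,a\,CBcc\,A$.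

**Step 3: reduce that handle.** $a\,CBcc\,A\to C\,BAb\,cc$ (one step, type $\sigma_1$). Result: $aCbbc\;a\,CB^mCB\,A\;bcc$.

**Step 4: reduce the handle that begins with the last letter of $S$.** The inside of $a\,CB^mCB\,A$ contains $B$ but no $b$, so it is reducible, and $a\,CB^mCB\,A\to C(BAb)^mC\,BAb$ (one step, type $\sigma_1$). Result: $aCbbc\;C(BAb)^mC\,BAb\;bcc$.

**Step 5: collapse the long block.** With $m-1$ free reductions $bB\to\varepsilon$, $(BAb)^m$ becomes $BA^mb$. Result: $aCbbcC\,BA^m\,bCB\,A\,bbcc$.

**Step 6: repair the right part of $Y_m$.** $bCB\to CBc$ (one step). Result: $aCbbcC\,BA^m\,CBcA\,bbcc$.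

**Step 7: repair the left part.** $cC\to\varepsilon$, then $bB\to\varepsilon$ (two steps). Result: $aCb\,A^m\,CBcA\,bbcc=Y_mH$.

The number of steps is $1+(m-1)+1+1+1+(m-1)+1+2=2m+5$. Those of type $\sigma_1$ number $1+(m-1)+1+1=m+2$. For lengths: the reductions in steps 1 to 3 replace words by words of equal length, so the length stays $m+13$. In step 4 a handle of length $m+5$ becomes a word of length $3m+5$, so the length becomes $3m+13\le3(m+13)$. It does not increase afterwards. The claims for $\tilde Y_m\tilde S$ follow from Lemma 1. $\square$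

Applying Lemma 2 again and again to $S^kY_m$, whose length is $6k+m+7$, we get
$$S^kY_m\to^*Y_mH^k\quad\text{in }k(2m+5)\text{ steps}. \tag{1}$$
This is a quadratic amount of work, and it destroys only two letters per block. If we could repeat it a linear number of times, we would have a cubic count. So what happens next?

## Why one passage is not enough

At $Y_mH^k$ the process is nearly dead: exactly $m+2$ further steps are possible, whatever choices we make. To check this, cut words at their letters $a,A$. A $\sigma_2$- or $\sigma_3$-handle lies between two consecutive cuts. A $\sigma_2$-handle needs both $b$ and $B$ in one piece, and a $\sigma_3$-handle needs $cC$ or $Cc$ as two adjacent letters.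

- In $Y_mH^k$ the nonempty pieces are $Cb$, $CBc$, $H^k$. None contains a handle. The only $\sigma_1$-handle is $aCbA$, since every other $A$ has another $A$ between itself and $a$.
- After $1\le j<m$ forced steps the word is $CB^j\,ab\,A^{m-j}\,CBcA\,H^k$, with nonempty pieces $CB^j$, $b$, $CBc$, $H^k$. Again the only handle is a $\sigma_1$-handle, $abA$.
- After $m$ steps we have $CB^m\,a\,bCBc\,A\,H^k$. Its $\sigma_1$-handle $abCBcA$ is not reducible, and its only other handle is $bCB$. This gives $CB^m\,a\,CBcc\,A\,H^k$, whose only handle is $aCBccA$.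
- Its reduction gives $CB^mCB\,A\,bcc\,H^k$. There is only one letter $A$ and no $a$, and each of the two pieces contains $b$ and $c$ with constant sign. No handle is left.

Setting many copies of $S^kY_m$ side by side and running (1) in each does not help either: $p$ copies give $pk(2m+5)$ steps, while the square of the length is $p^2(6k+m+7)^2$.

The trouble is precise. The blocks $H$ are on the wrong side and of the wrong kind, and $Y_m$ has nothing more to cross. What we want is a device at each end that turns the traveler $Y_m$ around and turns the blocks $H$ back into something it can cross.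

## Turning around at the ends

By Lemma 2 the mirror image $\tilde Y_m$ crosses $\tilde S$ from left to right. So we want to turn $Y_mH^k$ into $\tilde Y_m$ followed by many $\tilde S$. The key observation is that the last letter of $Y_m$ is $A$. If the letter $a$ stands right after $H^k$, then $A\,H^k\,a$ is one large $\sigma_1$-handle. Set
$$Y'_m=aCb\,A^m\,CBc,\qquad\tilde Y'_m=\mathrm{rev}(Y_m')=cBC\,A^m\,bCa,$$
so that $Y_m=Y'_mA$ and $\tilde Y_m=A\tilde Y'_m$.

**Lemma 3 (recharging the blocks).** For $k\ge1$,
$$A\,H^k\,a\to^*ba\,\tilde S^{\,k-1}\,aBcc,\qquad a\,\tilde H^k\,A\to^*ccBa\,S^{k-1}\,ab,$$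
and both sequences are tame. The initial words have length $4k+2$ and the final words have length $6k$.

**Proof.** **Step 1: reduce the large handle.** The inside of $A(bbcc)^ka$ contains $b$ but no $B$, so the handle is reducible, with $e=-1$. Replacing $b$ by $baB$ gives $(baB\,baB\,cc)^k$, of length $8k$.

**Step 2: cancel and regroup.** With $k$ free reductions $Bb\to\varepsilon$ we get
$$(baaBcc)^k=ba\,(aBccba)^{k-1}\,aBcc,$$
of length $6k$. The equality is only a regrouping of letters.

**Step 3: turn each middle factor into $\tilde S$.** In each of the $k-1$ factors, one after another, reduce the $\sigma_2$-handle $Bccb\to cbC\,cbC$ (here $e=-1$) and then $Cc\to\varepsilon$. This gives $aBccba\to^*a\,cbbC\,a=\tilde S$. The total length goes from $6k$ to $6k+2$ and back to $6k$ each time.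

No length exceeds $8k\le3(4k+2)$: before step 3 this is clear, and in step 3 (which occurs only for $k\ge2$) we have $6k+2\le8k$. The second claim is the reverse of the first, by Lemma 1. $\square$

For $k=1$ the first claim is $A\,bbcc\,a\to baBbaBcc\to baaBcc$, with no block $\tilde S$ produced. In general, one block is lost. There is also a leading $ba$, which we use to flip $Y_m'$, and debris $aBcc$, which we shall have to delete.

**Lemma 4 (flipping the traveler).** $ABA\;Y'_m\;ba\to^*\tilde Y_m$ and $ab\;\tilde Y'_m\;ABA\to^*Y_m$, without ever exceeding the initial length. The initial length is $m+11$ and the final length is $m+7$.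

**Proof.** The reductions are
$$\begin{aligned}
ABA\cdot aCbA^mCBc\cdot ba&\to A\,BCb\,A^mC\,Bcb\,a&&(Aa\to\varepsilon)\\
&\to A\,cBC\,A^mC\,Bcb\,a&&(BCb\to cBC)\\
&\to A\,cBC\,A^mC\,cbC\,a&&(Bcb\to cbC)\\
&\to A\,cBC\,A^m\,bCa=\tilde Y_m&&(Cc\to\varepsilon).
\end{aligned}$$
The words $BCb$ and $Bcb$ are $\sigma_2$-handles with $e=-1$, whose reducts replace $\sigma_3^d$ by $\sigma_3\sigma_2^d\sigma_3^{-1}$. The successive lengths are $m+11$, $m+9$, $m+9$, $m+9$, $m+7$. The second claim is the reverse of the first, by Lemma 1. $\square$

Now $P$ and $Q$ explain themselves. At the right end we need an $a$ to close the large handle, then $CCbA$ to delete the debris $aBcc$. At the left end we need $ABA$ to flip $Y_m'$. When $\tilde Y_m$ has traveled to the right, we need an $a$ at the left to close the mirror handle $a\tilde H^{k-1}A$, a word $ABA$ at the right to flip back, and $AbCC$ at the left to delete the mirror debris $ccBa$. Reading off the order of use from the inside outwards: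
$$P=AbCC\cdot a\cdot ABA,\qquad Q=a\cdot CCbA\cdot ABA .$$

## One round trip: $P\,S^k\,Y_m\,Q\to^*S^{k-2}\,Y_m$

**Lemma 5 (round trip).** For $k\ge2$ and $m\ge1$, $P\,S^k\,Y_m\,Q\to^*S^{k-2}\,Y_m$ in at least $(2k-1)(2m+5)$ steps, at least $(2k-1)(m+2)$ of which are of type $\sigma_1$. All words met have length at most $3|PS^kY_mQ|$.

**Proof.**

**Stage 1: travel to the left.** Lemma 2 applied $k$ times, as in (1), gives $PS^kY_mQ\to^*P\,Y_m\,H^k\,Q$ in $k(2m+5)$ steps.

**Stage 2: recharge the blocks.** Since $Y_m=Y_m'A$ and $Q$ begins with $a$, this word is $P\,Y'_m\,[A\,H^k\,a]\,CCbA\,ABA$. By Lemma 3 it reduces to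
$$AbCC\,a\,[ABA\,Y'_m\,ba]\,\tilde S^{\,k-1}\,aBcc\,CCbA\,ABA .$$

**Stage 3: flip the traveler.** By Lemma 4, the bracket becomes $\tilde Y_m$:
$$AbCC\,a\,[\tilde Y_m\,\tilde S^{\,k-1}]\,aBcc\,CCbA\,ABA .$$

**Stage 4: travel to the right.** The reversed form of Lemma 2, applied $k-1$ times, gives in $(k-1)(2m+5)$ steps
$$AbCC\,a\,\tilde H^{k-1}\,\tilde Y_m\,aBcc\,CCbA\,ABA .$$

**Stage 5: delete the debris and recharge again.** The free reductions $cC,\,cC,\,Bb,\,aA\to\varepsilon$ delete $aBccCCbA$. Since $\tilde Y_m=A\tilde Y_m'$, we have $AbCC\,[a\,\tilde H^{k-1}\,A]\,\tilde Y'_m\,ABA$. As $k-1\ge1$, the second half of Lemma 3, with $k-1$ in place of $k$, reduces this to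
$$AbCC\,ccBa\,S^{k-2}\,[ab\,\tilde Y'_m\,ABA] .$$

**Stage 6: flip back and delete the debris.** By Lemma 4 the bracket becomes $Y_m$, giving $AbCC\,ccBa\,S^{k-2}\,Y_m$. The free reductions $Cc,\,Cc,\,bB,\,Aa\to\varepsilon$ leave $S^{k-2}Y_m$.

**Counting.** Stages 1 and 4 alone contribute $(k+k-1)(2m+5)=(2k-1)(2m+5)$ steps, of which $(2k-1)(m+2)$ are of type $\sigma_1$ by Lemma 2.

**Lengths.** Let $\lambda=|PS^kY_mQ|=6k+m+23$. The lengths change as follows.

| stage | change of length | length at the end |
|---|---|---|
| 1 | $k$ times $-2$ | $4k+m+23$ |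
| 2 | $4k+2$ becomes $6k$ | $6k+m+21$ |
| 3 | $m+11$ becomes $m+7$ | $6k+m+17$ |
| 4 | $k-1$ times $-2$ | $4k+m+19$ |
| 5 | $-8$ (giving $4k+m+11$), then $4k-2$ becomes $6k-6$ | $6k+m+7$ |
| 6 | $m+11$ becomes $m+7$ (giving $6k+m+3$), then $-8$ | $6k+m-5$ |

The last value is indeed $|S^{k-2}Y_m|=6(k-2)+m+7$. Every length in the table is at most $\lambda$. Within stages 1 and 4, the words between two applications of Lemma 2 also have length at most $\lambda$, since each application shortens the word by $|S|-|H|=2$. So every application of Lemma 2, 3 or 4 acts by a tame sequence on a subword of a word of length at most $\lambda$, and all words met during it have length at most $3\lambda$. Free reductions only shorten. So no word exceeds $3\lambda$. $\square$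

A round trip thus does about $4km$ steps of work and uses up one $P$, one $Q$ and two blocks $S$: $16+12=28$ letters, whatever $k$ and $m$ are. This is the budget we asked for after the three-strand example.

## Many round trips: proof of Theorem 1

**Nesting the cycles.** We apply Lemma 5 to the innermost part, again and again. For $j=0,1,\dots,h-1$,
$$P^{h-j}\,S^{k-2j}\,Y_m\,Q^{h-j}\to^*P^{h-j-1}\,S^{k-2j-2}\,Y_m\,Q^{h-j-1}.$$
Lemma 5 requires $k-2j\ge2$, and this holds because $k\ge2h$ and $j\le h-1$. After $h$ cycles we reach $S^{k-2h}Y_m$.

**Counting the steps.** The number of steps is at least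
$$\sum_{j=0}^{h-1}\bigl(2(k-2j)-1\bigr)(2m+5)=\bigl(2kh-2h(h-1)-h\bigr)(2m+5)=h(2k-2h+1)(2m+5).$$
The same sum with $m+2$ in place of $2m+5$ bounds the number of $\sigma_1$-steps from below by $h(2k-2h+1)(m+2)$.

**Lengths.** Since $|P|=|Q|=8$, $|S|=6$, $|Y_m|=m+7$, we have $|W_{h,k,m}|=16h+6k+m+7$. Each cycle starts from a word of length at most $|W_{h,k,m}|$, because Lemma 5 takes $6k+m+23$ letters to $6k+m-5$. During a cycle, the subword acted on has at most three times its initial length. So no word exceeds $3|W_{h,k,m}|$. $\square$

## From round trips to $\ell^3/891$: proof of Theorem 2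

**The conjecture fails.** Take $k=2h$ and $m=h$. Then $\ell=|W_{h,2h,h}|=29h+7\le36h$, and Theorem 1 gives at least
$$h(2h+1)(2h+5)\ge4h^3\ge4(\ell/36)^3$$
reduction steps. For any constant $C$ this exceeds $C\ell^2$ once $h$ is large. For $n>4$ the same words are $n$-strand words, and the same reductions are reductions of $n$-strand words, since the definition of handles and reducts does not depend on $n$. So the quadratic bound fails for every $n\ge4$.

**The constant.** To leading order, Theorem 1 gives $4h(k-h)m$ steps from length $16h+6k+m=22h+6(k-h)+m$. By the inequality of arithmetic and geometric means, with $x=k-h$,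
$$4hxm=\tfrac{4}{132}\,(22h)(6x)\,m\le\tfrac{4}{132}\cdot\tfrac1{27}\,(22h+6x+m)^3=\tfrac1{891}(22h+6x+m)^3,$$
with equality when $22h=6x=m$. This suggests
$$h=3t,\qquad k=14t,\qquad m=66t\qquad(t\ge1),$$
for which $x=11t$. The condition $k\ge2h$ holds. The length is $48t+84t+66t+7=198t+7$, and the number of steps is at least
$$3t\,(22t+1)(132t+5)\ge8712\,t^3 .$$

**All lengths.** We have $N_n(\ell+1)\ge N_n(\ell)$, since appending a letter preserves the available reductions. For $\ell\ge205$ put $t=\lfloor(\ell-7)/198\rfloor\ge1$. Then $198t+7\le\ell$, so $N_n(\ell)\ge N_n(198t+7)\ge8712\,t^3$ for every $n\ge4$. As $\ell\to\infty$, $t/\ell\to1/198$, and therefore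
$$\liminf_{\ell\to\infty}\frac{N_n(\ell)}{\ell^3}\ge\frac{8712}{198^3}=\frac1{891}.$$
If $\alpha<3$, then $C_n\ell^\alpha/\ell^3\to0$, so no bound $C_n\ell^\alpha$ can hold. The last assertion of the theorem combines the failure for $n\ge4$ with the known validity for $n\le3$. $\square$

Nothing here bounds $N_n$ from above for $n\ge4$. In particular, the exponent $3$ is not claimed to be optimal.

## Short words, $\sigma_1$-steps, and the trivial braid

Three features of the construction can be read off from Theorem 1.

**Lengths stay linear.** All words in the long sequences have length at most $3\ell$. Only the number of steps is superquadratic, not the size of the words.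

**The $\sigma_1$-reductions alone are cubic.** With $k=2h$ and $m=h$, the number of $\sigma_1$-handle reductions is at least $h(2h+1)(h+2)\ge2h^3\ge2(\ell/36)^3$.

**Words for the trivial braid.** Take $k=2h$. Then $W_{h,2h,m}\to^*Y_m$. Since reduction preserves the braid, $W_{h,2h,m}$ and $Y_m$ represent the same braid. Let $Y_m^{-1}$ be the formal inverse word of $Y_m$. The word $W_{h,2h,m}\,Y_m^{-1}$ represents the trivial braid, has length $(28h+m+7)+(m+7)=28h+2m+14$, and admits at least $h(2h+1)(2m+5)$ steps. For $m=h$ the length is $30h+14$ and the number of steps is at least $4h^3$. So the cubic lower bound occurs already among words that represent $1$.
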